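# Products of two self-adjoint operators, and similarity to the adjoint

Throughout, $H$ is a complex Hilbert space, all operators are bounded, and "invertible" means invertible with bounded inverse.

## 1. From matrices to operators: guessing that similarity suffices

Which invertible operators $T$ can be written as $T=AB$ with $A$ and $B$ self-adjoint? Since $(AB)^*=BA$, the operators $T$ and $T^*$ are then products of the same two factors in opposite orders, so one expects $T$ and $T^*$ to be closely related. The natural candidate for this relation is similarity.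

**Definition.** $T$ is *similar to $T^*$ via $S$* if $S$ is invertible and $TS=ST^*$, that is, $S^{-1}TS=T^*$.

If $\dim H<\infty$, the following known result covers all operators, invertible or not: $T$ is a product of two self-adjoint operators if and only if $T$ is similar to $T^*$. Moreover, both conditions are equivalent to the existence of an invertible self-adjoint $A$ with $TA$ self-adjoint, and to the existence of a basis in which the matrix of $T$ is real. So the first guess is the following conjecture, discussed in the paper "Products of self-adjoint operators" (doi:10.1307/mmj/1029000220).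

**Conjecture.** An invertible operator $T$ on a Hilbert space of arbitrary dimension is a product of two self-adjoint operators if and only if $T$ is similar to $T^*$.

We test it on small cases. On $\mathbb C^1$, $T=\lambda$ is similar to $T^*=\bar\lambda$ exactly when $\lambda$ is real, and products of two real numbers are exactly the real numbers. On $\mathbb C^2$ write $F=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, so $F=F^*=F^{-1}$.

* For $T=\operatorname{diag}(\lambda,\bar\lambda)$ with $\lambda\ne0$, the matrix $FT=\begin{pmatrix}0&\bar\lambda\\ \lambda&0\end{pmatrix}$ is self-adjoint, and $T=F\cdot FT$.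
* For $T=\begin{pmatrix}\lambda&1\\0&\lambda\end{pmatrix}$ with $\lambda\neq 0$ real, $FT=\begin{pmatrix}0&\lambda\\ \lambda&1\end{pmatrix}$ is self-adjoint, and again $T=F\cdot FT$.

In both examples the factor $F$ is a self-adjoint matrix that also gives the similarity: $TF=FT^*$. This is a general fact, and it is the form in which we shall use the property.

## 2. Self-adjoint intertwiners

**Proposition 1.** Let $T$ be invertible. Then $T$ is a product of two self-adjoint operators if and only if there is an invertible self-adjoint $A$ with $TA=AT^*$. In particular, such a $T$ is similar to $T^*$.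

*Proof.* Let $T=AB$ with $A,B$ self-adjoint. The range of $A$ contains the range of $T$, which is $H$; so $A$ is surjective. Also $\ker A=(\operatorname{ran}A^*)^\perp=(\operatorname{ran}A)^\perp=0$. So $A$ is a bounded bijection, hence invertible. Since $T^*=BA$, we get $TA=ABA=AT^*$.

Conversely, let $A=A^*$ be invertible with $TA=AT^*$. Multiplying by $A^{-1}$ on both sides gives $A^{-1}T=T^*A^{-1}=(A^{-1}T)^*$. So $A^{-1}T$ is self-adjoint and $T=A\cdot(A^{-1}T)$. (This direction does not use that $T$ is invertible.) $\square$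

So one half of the conjecture is true in every dimension. The other half has become this: *given an invertible $S$ with $TS=ST^*$, can we find a self-adjoint invertible operator with the same property?*

## 3. Rotating an intertwiner, and the full-circle obstruction

Let $TS=ST^*$ with $S$ invertible. Taking adjoints gives $TS^*=S^*T^*$. The operators $X$ with $TX=XT^*$ form a complex vector space, so it contains
$$A_\theta=e^{i\theta}S+e^{-i\theta}S^*\qquad(\theta\in\mathbb R),$$
which is self-adjoint. Is some $A_\theta$ invertible? Put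
$$U=S^*S^{-1},\qquad\text{so that } S^*=US .$$
Then
$$A_\theta=e^{-i\theta}\,(e^{2i\theta}+U)\,S, \tag{1}$$
and $A_\theta$ is invertible exactly when $-e^{2i\theta}\notin\sigma(U)$.

In finite dimension $\sigma(U)$ is finite, so all but finitely many $\theta$ modulo $2\pi$ work. This proves the converse half of the conjecture for matrices. The rotation by $\theta$ is really needed: for $T=\operatorname{diag}(\lambda,\bar\lambda)$ and $S=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$ one checks $TS=\begin{pmatrix}0&\lambda\\-\bar\lambda&0\end{pmatrix}=ST^*$. Here $U=-I$ and $S+S^*=0$, but $A_{\pi/2}=i(S-S^*)=2iS$ is self-adjoint and invertible.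

In infinite dimension the argument works as long as $\sigma(U)$ misses a point of the unit circle, and it stops exactly when $\sigma(U)$ contains the whole circle. This does occur. On $L^2$ of the unit circle let $S=M_z$ be multiplication by $z$, and let $T=M_f$ with $f$ bounded, real and bounded away from $0$. Then $TS=ST^*$, $U=M_{\bar z^2}$ has the whole circle as spectrum, and $A_\theta$ is multiplication by $2\operatorname{Re}(e^{i\theta}z)$, a continuous function with zeros on the circle. So no $A_\theta$ is invertible.

In this example $T$ itself is self-adjoint, so $A=I$ does the job. Can $A$ be manufactured from $S$? Since $S^*=US$, an operator "halfway between" $S$ and $S^*$ should be $U^{1/2}S$. If $\varphi$ is a Borel function on the circle with $\varphi(\lambda)^2=\lambda$, then $\varphi(\bar z^2)=\pm\bar z$, and $\varphi(U)S$ is multiplication by a function with values $\pm1$: self-adjoint and invertible. The square root may be discontinuous, but Borel functions of a unitary operator make sense. So the second attempt succeeds when $U$ is unitary,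 and, as we shall see, when $U$ is similar to a unitary. What remains is the case where $U$ has full circle in its spectrum *and* has unbounded powers. In that case the conjecture fails.

## 4. Failure in every infinite dimension, and what survives

Write $|S|=(S^*S)^{1/2}$. The singular values of a compact operator $K$ are the eigenvalues $s_j$ of $|K|$, and $K$ lies in the Schatten class $\mathcal S_p$ ($p>0$) if $\|K\|_{\mathcal S_p}^p=\sum_js_j^p<\infty$. For instance, $\operatorname{diag}(1/n)$ is in $\mathcal S_p$ exactly for $p>1$, while $\operatorname{diag}(2^{-n})$ is in $\mathcal S_p$ for every $p>0$.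

**Theorem 2 (the conjecture is false).** Let $H$ be any infinite-dimensional complex Hilbert space and $0<\varepsilon<1$. There are an operator $T$ and an invertible $S$ on $H$ such that

* $TS=ST^*$, i.e. $S^{-1}TS=T^*$;
* $\|S\|\,\|S^{-1}\|\le1+\varepsilon$, and $|S|-I$ is compact (so $S$ is a unitary plus a compact operator);
* $T-I$ is compact, and in fact in every Schatten class $\mathcal S_p$, $p>0$, and $\|T-I\|<\varepsilon$, so $T$ is invertible;
* $T$ is not a product of two self-adjoint operators.

**Theorem 3 (what is true).** Let $T$ be invertible. The following are equivalent: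

1. $T$ is a product of two self-adjoint operators;
2. $T$ is similar to $T^*$ via a self-adjoint $S$;
3. $T$ is similar to $T^*$ via a normal $S$;
4. $T$ is similar to $T^*$ via an $S$ with $\sup_{n\in\mathbb Z}\|(S^*S^{-1})^n\|<\infty$;
5. $T$ is similar to $T^*$ via an $S$ such that $\sigma(S^*S^{-1})$ does not contain the whole unit circle.

In particular, if $\|S\|\,\|S^{-1}\|=1$ (i.e. $S$ is a scalar multiple of a unitary), then $T$ is a product of two self-adjoint operators. The constant $1$ is sharp: no bound $\|S\|\,\|S^{-1}\|\le1+\varepsilon$ suffices, and "normal" in (3) cannot be weakened to "unitary plus compact".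

We prove Theorem 3 first, because its proof shows what a counterexample has to avoid.

## 5. Square roots of $S^*S^{-1}$

**Step 1: the easy implications.** The aim is to reduce Theorem 3 to (5)⇒(2) and (4)⇒(2). The equivalence of (1) and (2) is Proposition 1, and (2)⇒(3) is trivial. If $S$ is normal and invertible, then $\|S^*x\|=\|Sx\|$ for all $x$, so $\|S^*S^{-1}x\|=\|SS^{-1}x\|=\|x\|$. Thus $S^*S^{-1}$ is an invertible isometry, i.e. unitary, and all its powers have norm at most $1$; hence (3)⇒(4). If $S$ is self-adjoint, then $S^*S^{-1}=I$, whose spectrum is not the circle; hence (2)⇒(5).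

**Step 2: (5)⇒(2).** This is the rotation of Section 3. Choose $\theta$ with $-e^{2i\theta}\notin\sigma(U)$. By (1), $A_\theta$ is invertible; it is self-adjoint and $TA_\theta=A_\theta T^*$.

**Step 3: two identities for $U$.** We need to know how $U=S^*S^{-1}$ interacts with $T$ and with $S$. From $TS=ST^*$ we have $T^*S^{-1}=S^{-1}T$, and we know $TS^*=S^*T^*$. So
$$TU=TS^*S^{-1}=S^*T^*S^{-1}=S^*S^{-1}T=UT. \tag{2}$$
Next, $U^*=(S^*)^{-1}S$, so
$$SU^*S^{-1}=S(S^*)^{-1}SS^{-1}=S(S^*)^{-1}=U^{-1}. \tag{3}$$

**Step 4: operators with bounded powers.** To take a square root of $U$ we want it to be similar to a unitary. That is the content of the following theorem (B. Sz.-Nagy, *On uniformly bounded linear transformations in Hilbert space*, Acta Sci. Math. Szeged 11 (1947)).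

**Theorem 4 (Sz.-Nagy).** If $U$ is invertible and $\sup_{n\in\mathbb Z}\|U^n\|=M<\infty$, then $U=LWL^{-1}$ with $W$ unitary and $L$ invertible.

*Proof.* We average the inner product along the orbit. Let $\operatorname{LIM}$ be a Banach limit: a positive linear functional on bounded sequences $(t_n)_{n\ge0}$, unchanged by shifting the sequence, and equal to $1$ on the constant sequence $1$. Put $[x,y]=\operatorname{LIM}_n\langle U^nx,U^ny\rangle$. Since $\|x\|=\|U^{-n}U^nx\|\le M\|U^nx\|$, we have $M^{-2}\|x\|^2\le\|U^nx\|^2\le M^2\|x\|^2$ for all $n$, so $M^{-2}\|x\|^2\le[x,x]\le M^2\|x\|^2$. Hence $[x,y]=\langle Gx,y\rangle$ with $G$ positive and invertible. Shift invariance says $[Ux,Uy]=[x,y]$, i.e. $U^*GU=G$. Put $W=G^{1/2}UG^{-1/2}$. It is invertible and $W^*W=G^{-1/2}U^*GUG^{-1/2}=I$, so $W$ is unitary. Take $L=G^{-1/2}$. $\square$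

**Step 5: (4)⇒(2).** We now make sense of $U^{1/2}S$ and check that it is self-adjoint. Let $U=LWL^{-1}$ as in Theorem 4, let $\varphi$ be a Borel function on the unit circle with $\varphi(\lambda)^2=\lambda$ (so $|\varphi|=1$), and set
$$C=L\varphi(W)L^{-1},\qquad A=CS .$$
Both are invertible, since $\varphi(W)$ is unitary. We use one fact about the Borel calculus: *an operator $X$ commuting with $W$ commutes with $g(W)$ for every bounded Borel $g$.* Indeed $X$ commutes with $W^{-1}=W^*$, so with trigonometric polynomials in $W$ and, by norm limits, with $g(W)$ for continuous $g$. Write $\langle g(W)x,y\rangle=\int g\,d\mu_{x,y}$ with the spectral measures of $W$. The statement for continuous $g$ says $\mu_{Xx,y}=\mu_{x,X^*y}$, and equal measures integrate all bounded Borel functions equally.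

*$A$ intertwines.* By (2), $L^{-1}TL$ commutes with $L^{-1}UL=W$, so with $\varphi(W)$. Hence $TC=CT$ and $TA=TCS=CTS=CST^*=AT^*$.

*$A$ is self-adjoint.* Put $Q=L^{-1}S(L^*)^{-1}$, so $S=LQL^*$. Since $U^*=(L^*)^{-1}W^{-1}L^*$, identity (3) in the form $SU^*=U^{-1}S$ reads
$$LQW^{-1}L^*=LW^{-1}QL^*,$$
i.e. $QW^{-1}=W^{-1}Q$. So $Q$ commutes with $W$, and therefore with $\varphi(W)^*=\overline\varphi(W)$. As $C^*=(L^*)^{-1}\overline\varphi(W)L^*$,
$$SC^*=LQ\,\overline\varphi(W)L^*=L\overline\varphi(W)QL^*=L\overline\varphi(W)L^{-1}S,$$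
where the last step uses $QL^*=L^{-1}S$. Finally, since $S^*=US$ and $\lambda\overline{\varphi(\lambda)}=\varphi(\lambda)$ for $|\lambda|=1$,
$$A^*=S^*C^*=USC^*=LW\overline\varphi(W)L^{-1}S=L\varphi(W)L^{-1}S=A .$$
So $A$ is self-adjoint and invertible with $TA=AT^*$, which is (2). The five conditions are therefore equivalent.

**Step 6: multiples of unitaries.** This is the "in particular" clause. If $\|S\|\,\|S^{-1}\|=1$, then $S_1=\|S\|^{-1}S$ satisfies $\|S_1\|= 1$ and $\|S_1^{-1}\|=\|S\|\,\|S^{-1}\|=1$. So $\|x\|=\|S_1^{-1}S_1x\|\le\|S_1x\|\le\|x\|$, and $S_1$ is an invertible isometry, i.e. unitary. Then $S$ is normal and (3) holds. The sharpness claims are deduced at the end of Section 8, from Theorem 2.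

## 6. Alternating weights on a line

We look for a counterexample as a direct sum of finite-dimensional blocks $T_n$ with pairwise disjoint spectra. As we shall check in Section 8, disjointness forces every $A$ with $TA=AT^*$ to be block diagonal. In each block a good $A_n$ exists, by Section 3. But an invertible $A=\bigoplus A_n$ has $\|A_n\|\,\|A_n^{-1}\|\le\|A\|\,\|A^{-1}\|$ for all $n$. So the question is quantitative: *can every self-adjoint intertwiner of a block be badly conditioned, although some non-self-adjoint $S$ has condition number $\|S\|\,\|S^{-1}\|$ close to $1$?*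

To control all intertwiners at once, take $h$ self-adjoint with simple spectrum, commuting with a shift-like unitary $P$, and distort by a positive diagonal $\Gamma$:
$$T=\Gamma^{1/2}h\Gamma^{-1/2},\qquad S=\Gamma^{1/2}P\Gamma^{1/2}.$$
Then every intertwiner has the form $\Gamma^{1/2}f(P)\Gamma^{1/2}$. We want $f(z)=z$ to give a good one, and every real-valued $f$ to give a bad one.

Here is the picture behind the choice of weights; it is a guide and not part of the proof. On $\ell^2(\mathbb Z)$ with $Pe_l=e_{l+1}$, take the diagonal matrix with entries $\gamma_l=\exp((-1)^lcl)$, $c>0$. Consecutive weights nearly cancel: $\gamma_l\gamma_{l+1}=e^{\mp c}$. So $Se_l=\sqrt{\gamma_l\gamma_{l+1}}\,e_{l+1}$ is a weighted shift with weights $e^{\mp c/2}$, close to a unitary. Now let $A$ be bounded with entries $\langle Ae_l,e_{l+p}\rangle=\sqrt{\gamma_l\gamma_{l+p}}\,a_p$, the formal matrix of $\Gamma^{1/2}f(P)\Gamma^{1/2}$ with $f(z)=\sum a_pz^p$.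

* For even $p$, $\sqrt{\gamma_l\gamma_{l+p}}=\exp\big((-1)^lc(l+p/2)\big)$ is unbounded in $l$, so $a_p=0$.
* For odd $p$, $\sqrt{\gamma_l\gamma_{l+p}}=\exp\big(-(-1)^lcp/2\big)$; choosing the parity of $l$ suitably gives $|a_p|\le\|A\|e^{-c|p|/2}$.

So $f$ is continuous on the circle and *odd*: $f(-z)=-f(z)$. If $A$ is self-adjoint, then $a_{-p}=\overline{a_p}$ and $f$ is real on the circle. A real continuous odd function on the circle has a zero. So $f(P)$ is not invertible, and one expects that $A$ is not either. The function $f(z)=z$ is odd but not real, so nothing is wrong with $S$.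

The trouble is that $\Gamma$ is unbounded here, so $T=\Gamma^{1/2}h\Gamma^{-1/2}$ is out of reach. We therefore cut the line to $-k\le l\le k$ and close it to a cycle. The endpoints $k$ and $-k$ have the same parity, so $\gamma_k\gamma_{-k}=1$ and the seam does no harm to $S$. Parity of $p$ is not defined modulo the odd number $2k+1$, but something as good is true: every nonzero residue has exactly one odd representative $p$ with $|p|\le2k-1$.

## 7. Weighted cycles of odd length

Fix $c>0$ and an integer $k\ge1$, and put $N=2k+1$. Let $e_l$, $-k\le l\le k$, be an orthonormal basis of $\mathbb C^N$, with indices read modulo $N$. Define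
$$Pe_l=e_{l+1},\qquad \Gamma e_l=\gamma_le_l,\qquad\gamma_l=\exp\big((-1)^lcl\big)\quad(-k\le l\le k).$$
The operator $P$ is unitary, and its eigenvalues are the $N$-th roots of unity, all simple; so it has an orthonormal eigenbasis. Let $h$ be self-adjoint, diagonal in this eigenbasis, with $N$ distinct real eigenvalues. Then $hP=Ph$. Put
$$T=\Gamma^{1/2}h\,\Gamma^{-1/2},\qquad S=\Gamma^{1/2}P\,\Gamma^{1/2}.$$

For $k=2$ the weights $\gamma_{-2},\dots,\gamma_2$ are $e^{-2c},e^{c},1,e^{-c},e^{2c}$. The products of neighbors are $e^{-c},e^{c},e^{-c},e^{c}$, and $1$ across the seam. So $S$ is a cyclic weighted shift with weights $e^{-c/2},e^{c/2},e^{-c/2},e^{c/2},1$.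

Both ways out offered by Theorem 3 get worse as $k$ grows. Indeed $U=S^*S^{-1}=\Gamma^{1/2}P^{-2}\Gamma^{-1/2}$. Its spectrum is the set of squares of $N$-th roots of unity, which is the set of all $N$-th roots of unity because $N$ is odd. And for $1\le m\le k-1$ pick an odd $l$ with $-k+2m\le l\le k$; then $\|U^me_l\|=\sqrt{\gamma_{l-2m}/\gamma_l}=e^{cm}$, so powers of $U$ grow exponentially over a long range.

**Lemma 5.**

(a) $TS=ST^*$, the singular values of $S$ lie in $\{e^{c/2},1,e^{-c/2}\}$, and $\sigma(T)=\sigma(h)$.

(b) If $A$ is self-adjoint and invertible with $TA=AT^*$, then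
$$1\le\|A\|\,\|A^{-1}\|\,\Big(e^{-ck}+\frac{\pi}{N}\cdot\frac{\cosh(c/2)}{2\sinh^2(c/2)}\Big)\Big(e^{-ck}+\frac1{\sinh(c/2)}\Big).$$

For fixed $c$ the product of the brackets tends to $0$ as $k\to\infty$, so the condition number of $A$ must blow up, while that of $S$ is at most $e^c$.

*Proof of (a).* We have $T^*=\Gamma^{-1/2}h\Gamma^{1/2}$, so
$$TS=\Gamma^{1/2}hP\,\Gamma^{1/2}=\Gamma^{1/2}Ph\,\Gamma^{1/2}=ST^*.$$
Since $Se_l=\sqrt{\gamma_l\gamma_{l+1}}\,e_{l+1}$, we get $S^*Se_l=\gamma_l\gamma_{l+1}e_l$, and the singular values of $S$ are the numbers $\sqrt{\gamma_l\gamma_{l+1}}$. For $-k\le l<k$,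
$$\gamma_l\gamma_{l+1}=\exp\big((-1)^l(cl-c(l+1))\big)=e^{-(-1)^lc},$$
and across the seam $\gamma_k\gamma_{-k}=\exp\big((-1)^k(ck-ck)\big)=1$. Finally, $T$ is similar to $h$. $\square$

*Proof of (b).*

**Step 1: reduce $A$ to a function of $P$.** The purpose is to replace $A$ by $N$ coefficients. Put $Y=\Gamma^{-1/2}A\Gamma^{-1/2}$; it is self-adjoint and invertible, and $A=\Gamma^{1/2}Y\Gamma^{1/2}$. Then $TA=\Gamma^{1/2}hY\Gamma^{1/2}$ and $AT^*=\Gamma^{1/2}Yh\Gamma^{1/2}$, so $hY=Yh$. As $h$ has simple spectrum, $Y$ preserves each eigenline of $h$; so $Y$ is diagonal in the eigenbasis of $P$, and so is $Y^{-1}$. Since $P$ has $N$ distinct eigenvalues, interpolation shows that both are polynomials in $P$ of degree less than $N$: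
$$Y=\sum_{p\in\mathbb Z_N}a_pP^p,\qquad Y^{-1}=\sum_{p\in\mathbb Z_N}b_pP^p .$$
The coefficients are unique, because $P^pe_0=e_p$. Taking adjoints, $P^*=P^{-1}$ gives $a_{-p}=\overline{a_p}$ and $b_{-p}=\overline{b_p}$. In particular $a_0,b_0$ are real.

**Step 2: read off bounds on the coefficients.** Each $a_p$ appears in $N$ different matrix entries of $A$, with different weights, and we shall choose the best one. We have $A=\Gamma^{1/2}Y\Gamma^{1/2}$ and $A^{-1}=\Gamma^{-1/2}Y^{-1}\Gamma^{-1/2}$, so
$$\langle Ae_l,e_{l+p}\rangle=\sqrt{\gamma_l\gamma_{l+p}}\;a_p,\qquad\langle A^{-1}e_l,e_{l+p}\rangle=\frac{b_p}{\sqrt{\gamma_l\gamma_{l+p}}},$$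
and therefore, for every $l$,
$$|a_p|\le\|A\|\,(\gamma_l\gamma_{l+p})^{-1/2},\qquad|b_p|\le\|A^{-1}\|\,(\gamma_l\gamma_{l+p})^{1/2}. \tag{4}$$

*Odd $p$ with $1\le p\le2k-1$.* If $-k\le l\le k-p$, then $l+p$ is still in the range $[-k,k]$ and has parity opposite to $l$, so
$$\gamma_l\gamma_{l+p}=\exp\big((-1)^l(cl-c(l+p))\big)=e^{-(-1)^lcp}.$$
The interval $[-k,k-p]$ contains $2k-p+1\ge2$ consecutive integers, so an odd one and an even one. Odd $l$ gives $\gamma_l\gamma_{l+p}=e^{cp}$, which we use for $a_p$; even $l$ gives $e^{-cp}$, which we use for $b_p$. With $q=e^{-c/2}$,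
$$|a_p|\le\|A\|\,q^p,\qquad|b_p|\le\|A^{-1}\|\,q^p. \tag{5}$$

*$p=0$.* Of the two numbers $\gamma_k,\gamma_{-k}$, one is $e^{ck}$ and the other $e^{-ck}$. Using the first for $a_0$ and the second for $b_0$ in (4),
$$|a_0|\le\|A\|\,e^{-ck},\qquad|b_0|\le\|A^{-1}\|\,e^{-ck}. \tag{6}$$

*These are all coefficients.* Modulo $N=2k+1$, the negatives of $1,3,\dots,2k-1$ are congruent to $2k,2k-2,\dots,2$. So the numbers $\pm p$, with $p$ odd and $1\le p\le2k-1$, represent each nonzero residue exactly once. By $|a_{-p}|=|a_p|$ and $|b_{-p}|=|b_p|$, every coefficient is bounded by (5) or (6).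

**Step 3: write the eigenvalues of $Y$ through an odd function.** This makes the oddness of Section 6 visible. Let
$$\omega=-e^{i\pi/N}=e^{i\pi(N+1)/N}=e^{2\pi i(k+1)/N}.$$
Since $2(k+1)=N+1\equiv1\pmod N$, the number $k+1$ is coprime to $N$, so $\omega$ is a primitive $N$-th root of unity and the eigenvalues of $P$ are $\eta_j=\omega^j$, $j\in\mathbb Z_N$. For odd $p$,
$$\eta_j^p=(-1)^{jp}e^{i\pi pj/N}=(-1)^je^{i\pi pj/N}.$$
Let $y_j$ be the eigenvalue of $Y$ on the $\eta_j$-eigenvector. Grouping the residues $p$ and $-p$, for every integer $j$,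
$$y_j=a_0+\sum_{\substack{p\text{ odd}\\1\le p\le2k-1}}\big(a_p\eta_j^p+\overline{a_p\eta_j^p}\big)=a_0+(-1)^j\rho\Big(\frac{\pi j}N\Big),$$
$$\rho(x)=\sum_{\substack{p\text{ odd}\\1\le p\le2k-1}}2\operatorname{Re}\big(a_pe^{ipx}\big).$$
The function $\rho$ is real and smooth, and $\rho(x+\pi)=-\rho(x)$ because only odd $p$ occur.

**Step 4: find a small eigenvalue of $Y$.** The function $\rho$ has a zero, and some sample point lies near it. Since $\rho(\pi)=-\rho(0)$, the intermediate value theorem gives $x_0\in[0,\pi]$ with $\rho(x_0)=0$. Choose an integer $j$ with $|\pi j/N-x_0|\le\pi/(2N)$. By (5), $|\rho'|\le2\sum p|a_p|\le2\|A\|\sum_{p\text{ odd}\ge1}pq^p$ everywhere, so $|\rho(\pi j/N)|\le\frac{\pi}{2N}\cdot2\|A\|\sum_{p\text{ odd}\ge1}pq^p$. With (6),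
$$|y_j|\le\|A\|\Big(e^{-ck}+\frac\pi N\sum_{p\text{ odd}\ge1}pq^p\Big). \tag{7}$$

**Step 5: this eigenvalue cannot be too small.** Here the bounds on $A^{-1}$ enter. On the same eigenvector $Y^{-1}$ has eigenvalue $y_j^{-1}=\sum_pb_p\eta_j^p$, and $|\eta_j|=1$, so by (5) and (6)
$$|y_j|^{-1}\le\|A^{-1}\|\Big(e^{-ck}+2\sum_{p\text{ odd}\ge1}q^p\Big). \tag{8}$$

**Step 6: multiply.** It remains to sum the series. We have
$$\sum_{p\text{ odd}\ge1}q^p=\frac q{1-q^2}=\frac1{q^{-1}-q}=\frac1{2\sinh(c/2)},$$
and applying $q\frac{d}{dq}$,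
$$\sum_{p\text{ odd}\ge1}pq^p=\frac{q(1+q^2)}{(1-q^2)^2}=\frac{q^{-1}+q}{(q^{-1}-q)^2}=\frac{\cosh(c/2)}{2\sinh^2(c/2)}.$$
The product of (7) and (8) is the claim. $\square$

Observe that $h$ entered only through its eigenvectors and the distinctness of its eigenvalues. So the eigenvalues may be packed as closely as we like, and this is what keeps $T$ near the identity although $\|\Gamma^{1/2}\|\,\|\Gamma^{-1/2}\|=e^{ck}$ is huge.

## 8. Gluing the cycles

We prove Theorem 2. For small $c$ the product of brackets in Lemma 5(b) is of order $1/(Nc^3)$, apart from the terms $e^{-ck}$. For $|S|-I$ to be compact we want $c_n\to0$; to beat the bound we want $k_nc_n^3\to\infty$. The choice $c_n\sim1/n$, $k_n=n^4$ does this.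

**Step 1: the blocks.** We fix all parameters. Let $c=\log(1+\varepsilon)$ and, for $n\ge1$,
$$c_n=\frac cn,\qquad k_n=n^4,\qquad N_n=2k_n+1,\qquad\mu_n=\varepsilon2^{-n-1},\qquad\delta_n=\tfrac12\mu_ne^{-c_nk_n}.$$
Let $P_n,\Gamma_n,S_n$ be as in Section 7 with parameters $(c_n,k_n)$, on $H_n=\mathbb C^{N_n}$. Choose $h_n'$ self-adjoint, diagonal in the eigenbasis of $P_n$, with $N_n$ distinct eigenvalues in $[0,1]$, and set $h_n=(1+\mu_n)I+\delta_nh_n'$. It also has distinct eigenvalues, so Lemma 5 applies to
$$T_n=\Gamma_n^{1/2}h_n\Gamma_n^{-1/2}=(1+\mu_n)I+\delta_n\Gamma_n^{1/2}h_n'\Gamma_n^{-1/2}.$$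

*Size.* The largest and smallest entries of $\Gamma_n$ are $e^{c_nk_n}$ and $e^{-c_nk_n}$, so $\|\Gamma_n^{1/2}\|\,\|\Gamma_n^{-1/2}\|=e^{c_nk_n}$ and
$$\|T_n-I\|\le\mu_n+\delta_ne^{c_nk_n}=\tfrac32\mu_n=\tfrac34\varepsilon2^{-n}<\varepsilon2^{-n}.$$

*Spectrum.* $\sigma(T_n)=\sigma(h_n)\subset[1+\mu_n,\,1+\mu_n+\delta_n]$. Since $\delta_n<\mu_n$ and $\mu_{n-1}=2\mu_n$, the right endpoint is less than $1+\mu_{n-1}$. So the sets $\sigma(T_n)$ are real, pairwise disjoint, and do not contain $1$.

**Step 2: the operators $T$ and $S$.** We assemble the blocks on $H$ and verify the first three claims of the theorem. The space $\bigoplus_{n\ge1}H_n$ is separable and infinite-dimensional, so we may write $H=\bigoplus_{n\ge1}H_n\oplus H_\infty$ with a Hilbert space $H_\infty$ of suitable dimension, possibly zero. Put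
$$T=\bigoplus_nT_n\oplus I,\qquad S=\bigoplus_nS_n\oplus I .$$

* $\|T-I\|=\sup_n\|T_n-I\|\le\tfrac38\varepsilon<\varepsilon<1$, so $T$ is invertible. Since $T-I$ is a direct sum of finite-rank blocks with norms tending to $0$, it is compact. The block $T_n-I$ has $N_n=2n^4+1$ singular values, each at most $\varepsilon2^{-n}$, so for every $p>0$
$$\|T-I\|_{\mathcal S_p}^p\le\sum_n(2n^4+1)(\varepsilon2^{-n})^p<\infty.$$
* By Lemma 5(a), $TS=ST^*$. The singular values of each $S_n$ lie in $[e^{-c_n/2},e^{c_n/2}]\subset[e^{-c/2},e^{c/2}]$. So $S$ is invertible and $\|S\|\,\|S^{-1}\|\le e^{c}=1+\varepsilon$.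
* $|S|-I=\bigoplus_n(|S_n|-I)\oplus0$, with blocks of finite rank and of norm at most $e^{c_n/2}-1\to0$; so it is compact. In the polar decomposition $S=W|S|$ the operator $W$ is unitary because $S$ is invertible, and $S-W=W(|S|-I)$ is compact.

**Step 3: every self-adjoint intertwiner is block diagonal.** Suppose $T$ is a product of two self-adjoint operators. By Proposition 1 there is an invertible self-adjoint $A$ with $TA=AT^*$. We show that it splits. Let $A_{mn}:H_n\to H_m$ be its blocks, $m,n\in\{1,2,\dots,\infty\}$, and write $T_\infty=I$. Then $T_mA_{mn}=A_{mn}T_n^*$.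

* Let $m\ne n$ be finite. The spectrum of $T_n$ is real, so $\sigma(T_n^*)=\sigma(T_n)$, which is disjoint from $\sigma(T_m)$. Let $\chi$ be the characteristic polynomial of $T_n^*$. The relation $T_mA_{mn}=A_{mn}T_n^*$ passes to polynomials, so $\chi(T_m)A_{mn}=A_{mn}\chi(T_n^*)=0$ by Cayley–Hamilton. The eigenvalues of $\chi(T_m)$ are the $\chi(\lambda)$ with $\lambda\in\sigma(T_m)$, and none is $0$. So $\chi(T_m)$ is invertible and $A_{mn}=0$.
* Let $m$ be finite and $n=\infty$. Then $T_mA_{m\infty}=A_{m\infty}$, i.e. $(T_m-I)A_{m\infty}=0$. Since $1\notin\sigma(T_m)$, $A_{m\infty}=0$. By self-adjointness $A_{\infty m}=A_{m\infty}^*=0$.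

Hence $A=\bigoplus_nA_{nn}\oplus A_{\infty\infty}$. Each $A_{nn}$ is self-adjoint and satisfies $T_nA_{nn}=A_{nn}T_n^*$. It is injective on the finite-dimensional space $H_n$, hence invertible, and its inverse is the restriction of $A^{-1}$ to $H_n$. So $\|A_{nn}\|\,\|A_{nn}^{-1}\|\le\|A\|\,\|A^{-1}\|$.

**Step 4: the contradiction.** We let $n\to\infty$ in Lemma 5(b). With $c_nk_n=cn^3$ it gives, for all $n$,
$$1\le\|A\|\,\|A^{-1}\|\Big(e^{-cn^3}+\frac\pi{2n^4+1}\cdot\frac{\cosh(c/2n)}{2\sinh^2(c/2n)}\Big)\Big(e^{-cn^3}+\frac1{\sinh(c/2n)}\Big).$$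
Since $\sinh x\ge x$ for $x\ge0$, we have $\sinh(c/2n)\ge c/2n$. So the first bracket is at most
$$e^{-cn^3}+\frac{\pi}{2n^4}\cdot\cosh(c/2)\cdot\frac{2n^2}{c^2}=e^{-cn^3}+\frac{\pi\cosh(c/2)}{c^2n^2}=O(n^{-2}),$$
and the second is at most $e^{-cn^3}+2n/c=O(n)$. The right side is therefore $O(n^{-1})$ and tends to $0$, a contradiction. So $T$ is not a product of two self-adjoint operators, and Theorem 2 is proved. $\blacksquare$

**Step 5: sharpness in Theorem 3.** The last sentence of Theorem 3 is now read off. For every $\varepsilon\in(0,1)$, Theorem 2 gives an invertible $T$, similar to $T^*$ via an $S$ with $\|S\|\,\|S^{-1}\|\le1+\varepsilon$, that is not a product of two self-adjoint operators; a weaker bound with larger $\varepsilon$ suffices even less. So the constant $1$ cannot be raised. The same $S$ is a unitary plus a compact operator, so "normal" in (3) cannot be weakened to "unitary plus compact". This completes the proof of Theorem 3. $\blacksquare$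

Together, Proposition 1 and Theorem 2 decide the conjecture: its "only if" part is true, and its "if" part is false on every infinite-dimensional Hilbert space.
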